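\title{Zero-one vectors in the row space of an adjacency matrix}

\begin{abstract}
A graph is reduced if it has no isolated vertex and no two vertices with the same neighborhood. It has been conjectured that the real row space of the adjacency matrix of a reduced graph always contains a nonzero $\{0,1\}$-vector that is not a row. We disprove this with a graph of rank $34$, and we show that every graph is an induced subgraph of a counterexample of rank $r$ for every sufficiently large even $r$. The vertices of the counterexamples are isotropic vectors in $U\oplus U^*$, where $U$ is a space spanned by permutation matrices. The conjecture does hold when the adjacency matrix is nonsingular, when the graph is disconnected, and when some edge lies in no triangle.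
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple and have at least one vertex. For a graph $G$ let $A(G)$ be its adjacency matrix, let $a_v$ be the row of $A(G)$ that belongs to the vertex $v$, and let $\operatorname{Row}A(G)\subseteq\mathbb{R}^{V(G)}$ be the real span of the rows. The \emph{rank} of $G$ is the rank of $A(G)$. Two vertices $u,v$ are \emph{twins} if they have the same neighborhood, $N(u)=N(v)$, and $G$ is \emph{reduced} if it has no isolated vertex and no twins. In matrix terms, $G$ is reduced when the rows of $A(G)$ are nonzero and pairwise distinct. The following statement is Conjecture~2.7 of \cite{source}.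

\begin{quote}
\emph{If $G$ is a reduced graph, then $\operatorname{Row}A(G)$ contains a nonzero $\{0,1\}$-vector that is not a row of $A(G)$.}
\end{quote}

The hypothesis is a normalization. An isolated vertex contributes a zero row and a zero column, and a twin repeats a row and a column, so deleting such a vertex changes neither the rank nor the answer to the question. Repeated deletions turn every graph with an edge into a reduced graph. For a graph with no edge the row space is $\{0\}$ and the conclusion fails.

A $\{0,1\}$-vector indexed by $V(G)$ is a possible neighborhood for a new vertex. Lemma~\ref{lem:border} shows that a new vertex raises the rank by at most $1$ exactly when its neighborhood lies in the row space. The conjecture is therefore equivalent to a statement about growth: every reduced graph extends, by one new vertex, to a reduced graph whose rank is larger by at most $1$.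

One would guess that this is true, because extra $\{0,1\}$-vectors are easy to come by. If $G$ is regular of degree $d\ge1$, the all-ones vector is $1/d$ times the sum of the rows, and it is not a row because $A(G)$ has zero diagonal. Three further cases need only a count or a sum of two rows.

\begin{proposition}\label{prop:positive}
The conclusion of the conjecture holds for a reduced graph $G$ if $A(G)$ is nonsingular, or $G$ is disconnected, or some edge of $G$ lies in no triangle.
\end{proposition}

Nevertheless the conjecture is false.

\begin{theorem}\label{thm:34}
There is a reduced graph $G$ of rank $34$ such that the nonzero $\{0,1\}$-vectors in $\operatorname{Row}A(G)$ are exactly the rows of $A(G)$.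
\end{theorem}

We call a reduced graph with the property in Theorem~\ref{thm:34} a \emph{counterexample}. Counterexamples occur in every large even rank, and no induced subgraph is excluded from them.

\begin{theorem}\label{thm:large}
Let $H$ be any graph on $m\ge1$ vertices and let $r\ge 2(4m+38)^2+2$ be any even integer. There is a reduced graph $G$ of rank $r$, containing $H$ as an induced subgraph, such that the nonzero $\{0,1\}$-vectors in $\operatorname{Row}A(G)$ are exactly the rows of $A(G)$.
\end{theorem}

The ranks are even because each graph is built inside a space of the form $U\oplus U^*$. We do not settle whether counterexamples of odd rank exist. The field $\mathbb{R}$ may be replaced by any field of characteristic $0$: the rank of a rational matrix is determined by its minors, so whether a rational vector lies in the span of given rational vectors does not change under field extension.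

By Proposition~\ref{prop:positive}, every edge of a counterexample lies in a triangle. The plan of the proof is to find a setting in which this necessary condition is also sufficient (Sections~\ref{sec:gram} to~\ref{sec:triangles}), and then to supply the triangles by a translation-invariant construction on $\mathbb{Z}_n^2$ (Sections~\ref{sec:translation} and~\ref{sec:large}). Section~\ref{sec:small} shows the mechanism on a path with five vertices.

\section{New vertices and triangles}\label{sec:small}

For $x\in\{0,1\}^{V(G)}$, written as a row vector, let $G_x$ be the graph obtained from $G$ by adding a vertex $z$ adjacent to the vertices $v$ with $x_v=1$.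

\begin{lemma}\label{lem:border}
Let $A=A(G)$ have rank $r$.
\begin{enumerate}
\item[(a)] If $x\notin\operatorname{Row}A$, then $G_x$ has rank $r+2$.
\item[(b)] If $x=yA$, then $G_x$ has rank $r$ when $yAy^{T}=0$ and rank $r+1$ otherwise.
\item[(c)] If $G$ is reduced, then $G_x$ is reduced if and only if $x$ is nonzero and not a row of $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
The adjacency matrix of $G_x$ is $\begin{pmatrix}A&x^{T}\\ x&0\end{pmatrix}$.

(a) Appending the row $x$ to $A$ raises the rank by $1$. The last column raises it again: if it were a combination of the other columns, then $x^{T}$ would lie in the column space of the symmetric matrix $A$, that is, $x\in\operatorname{Row}A$.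

(b) Subtract from the last row the combination of the other rows with coefficients $y$. The last row becomes $(0,-yx^{T})=(0,-yAy^{T})$. The same operation on columns leaves a block diagonal matrix with blocks $A$ and $-yAy^{T}$.

(c) The old vertices stay non-isolated and pairwise non-twin. The vertex $z$ is isolated if and only if $x=0$. It is a twin of $v$ if and only if $(x,0)=(a_v,x_v)$, and this holds if and only if $x=a_v$, because the entry of $a_v$ at $v$ is $0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
Let $G$ be reduced with $N$ vertices. Then $N\ge2$, since there is no isolated vertex.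

If $A(G)$ is nonsingular, the row space is $\mathbb{R}^{V(G)}$. It contains $2^N-1>N$ nonzero $\{0,1\}$-vectors, so one of them is not a row.

If $u,v$ lie in different components, then $N(u)$ and $N(v)$ are nonempty and lie in different components. So $a_u+a_v$ is a nonzero $\{0,1\}$-vector, and $a_u+a_v=a_w$ would give $w$ neighbors in two components.

If the edge $uv$ lies in no triangle, then $N(u)\cap N(v)=\emptyset$, so $a_u+a_v$ is a $\{0,1\}$-vector, with entry $1$ at $u$ and at $v$. If $a_u+a_v=a_w$, then $w$ is adjacent to both $u$ and $v$, and $uvw$ is a triangle.
\end{proof}

The next example tries to turn a small graph into a counterexample by adding vertices that keep the rank. The attempt fails, but it exhibits every ingredient of the proof.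

\begin{example}\label{ex:path}
Let $G$ be the path with vertices $1,2,3,4,5$ in this order. Its rows are
\[
a_1=01000,\quad a_2=10100,\quad a_3=01010,\quad a_4=00101,\quad a_5=00010 .
\]
Here $a_3=a_1+a_5$ and the rank is $4$. The row space consists of the vectors $(\alpha,\gamma,\alpha+\beta,\delta,\beta)$. In a $\{0,1\}$-vector of this form the part on the odd coordinates is $0$, $a_2$ or $a_4$, and the part on the even coordinates is $0$, $a_1$, $a_5$ or $a_3$. So \emph{every $\{0,1\}$-vector of the row space is a sum of at most one row from each side of the bipartition}, and the nonzero ones that are not rows are the six vectors $a_s+a_t$ with $s\in\{2,4\}$ and $t\in\{1,3,5\}$. For $x=a_s+a_t$ we can take for $y$ the indicator vector of $\{s,t\}$, and then $yAy^{T}=2A_{st}$. This splits the six vectors into two kinds.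

For the non-adjacent pairs $(s,t)=(2,5)$ and $(4,1)$ the vector can be \emph{absorbed}: it becomes a row at no cost in rank. Add a vertex $6$ with neighborhood $a_2+a_5=10110$, that is, adjacent to $1,3,4$. The rank is still $4$, so deleting the sixth coordinate maps the new row space bijectively onto the old one. The candidates are therefore the same six sums, now formed with the new rows, and $a_2+a_5$ has become the row $a_6$.

For the four edges $12,23,34,45$ absorption would raise the rank, so these vectors have to be \emph{destroyed}. The vertex $6$ does this for the edge $34$: it is adjacent to $3$ and $4$, so $a_3+a_4$ has entry $2$ at $6$. It is also adjacent to $1$ and $4$, so it destroys $a_4+a_1$; the two possible new vertices exclude each other. The sums for the edges $12$, $23$, $45$ survive. The edge $12$ survives under either choice: a new vertex with neighborhood $a_s+a_t$ is adjacent to $1$ only if $s=2$, and to $2$ only if $t$ is adjacent to $2$, and then $st$ is an edge.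
\end{example}

What is needed is a larger bipartite graph with the emphasized property, and with enough non-adjacent pairs to put a triangle on every edge using new vertices that do not exclude each other.

\section{Graphs as Gram matrices}\label{sec:gram}

To add many vertices while keeping the rank fixed, it is convenient to fix the ambient space first. Let $W\ne0$ be a finite-dimensional real vector space with a symmetric bilinear form $\langle\cdot,\cdot\rangle$ that is \emph{nondegenerate}: only $v=0$ satisfies $\langle v,t\rangle=0$ for all $t\in W$. A vector $v$ is \emph{isotropic} if $\langle v,v\rangle=0$. A set $S\subseteq W\setminus\{0\}$ is \emph{admissible} if all its elements are isotropic and $\langle s,t\rangle\in\{0,1\}$ for all $s,t\in S$. For a finite admissible set $S$ let $G(S)$ be the graph on $S$ in which $s$ and $t$ are adjacent when $\langle s,t\rangle=1$. Its adjacency matrix is the Gram matrix $(\langle s,t\rangle)_{s,t\in S}$; isotropy gives the zero diagonal. A vector $v\in W$ is \emph{binary on $S$} if $\langle v,t\rangle\in\{0,1\}$ for all $t\in S$.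

\begin{lemma}\label{lem:gram}
Let $S$ be a finite admissible set that spans $W$. Then $G(S)$ is reduced of rank $\dim W$, and $G(S)$ is a counterexample if and only if every nonzero vector that is binary on $S$ belongs to $S$.
\end{lemma}

\begin{proof}
Define $\phi\colon W\to\mathbb{R}^S$ by $\phi(v)=(\langle v,t\rangle)_{t\in S}$. If $\phi(v)=0$, then $v$ is orthogonal to a spanning set, so $v=0$ by nondegeneracy. Thus $\phi$ is linear and injective. The row of $s$ is $\phi(s)$, and $S$ spans $W$, so the row space is $\phi(W)$ and the rank is $\dim W$. By injectivity the rows are nonzero and pairwise distinct, so $G(S)$ is reduced. Finally, $\phi(v)$ is a nonzero $\{0,1\}$-vector if and only if $v\neq0$ is binary on $S$, and it is a row if and only if $v\in S$.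
\end{proof}

Absorption can now be carried out once and for all.

\begin{lemma}\label{lem:maximal}
Let $S_0$ be a finite admissible set that spans $W$. Then $S_0$ is contained in a finite admissible set $S$ that is maximal under inclusion, and every nonzero isotropic vector that is binary on $S$ belongs to $S$.
\end{lemma}

\begin{proof}
Every element of an admissible set $S\supseteq S_0$ is binary on $S_0$ and is determined by its products with the spanning set $S_0$. So $|S|\le2^{|S_0|}$, and an admissible superset of largest size is maximal. If $v\ne0$ is isotropic and binary on a maximal $S$, then $S\cup\{v\}$ is admissible, so $v\in S$.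
\end{proof}

Maximality says nothing about binary vectors that are not isotropic. These are the whole difficulty: they must be listed, and each must be given a product outside $\{0,1\}$ with some vertex. Listing them calls for a starting set with the property of Example~\ref{ex:path}, and permutation matrices provide one.

\section{Permutation matrices and their zero-one functionals}\label{sec:perm}

Index the rows and columns of $n\times n$ matrices by $\mathbb{Z}_n$. Elements of $\mathbb{Z}_n^2$ are \emph{cells}, and a \emph{line} is a row or a column. A permutation $\pi$ of $\mathbb{Z}_n$ is identified with its set of cells $\{(i,\pi(i)):i\in\mathbb{Z}_n\}$ and with its permutation matrix. Fix a nonempty set $F\subseteq\mathbb{Z}_n^2$ of allowed cells, let $\Pi$ be the set of permutations contained in $F$, and assume that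
\begin{equation}\label{eq:cover}
\text{every cell of $F$ lies in some $\pi\in\Pi$.}
\end{equation}
Theorem~\ref{thm:34} uses only $F=\mathbb{Z}_5^2$; general $F$ serves to adjust the rank in Theorem~\ref{thm:large}. Let $U\subseteq\mathbb{R}^F$ be the span of $\Pi$, let $U^*$ be the space of linear functionals on $U$, and put
\[
\Pi_0=\Pi\cup\{0\}\subseteq U,\qquad X=\{x\in U^*: x(\pi)\in\{0,1\}\text{ for all }\pi\in\Pi\}.
\]
The set $X$ is finite, because a functional is determined by its values on the spanning set $\Pi$. For $\lambda\in F$ let $e_\lambda\in U^*$ be the entry in cell $\lambda$, so that $e_\lambda(\pi)=1$ if $\lambda\in\pi$ and $e_\lambda(\pi)=0$ otherwise. All line sums of a matrix $u\in U$ are equal; let $\rho(u)$ be their common value. Then $e_\lambda\in X$ and $\rho\in X$. The $e_\lambda$ span $U^*$, since only $u=0$ is annihilated by all of them. The set $X$ has further elements, such as the sum of the entries over a subset of a line, and we never need a full description of it. Part~(b) of the next lemma is the substitute.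

We use two standard facts. The \emph{Birkhoff--von Neumann theorem} states that a nonnegative real square matrix with all line sums equal to $1$ is a convex combination of permutation matrices. After scaling, and because a permutation with a positive coefficient can only use cells where the matrix is positive, it gives: a nonnegative matrix supported in $F$ with all line sums equal is a nonnegative combination of elements of $\Pi$. \emph{Farkas' lemma} states that if $x,x_1,\dots,x_k$ are linear functionals on a finite-dimensional real vector space and $x(u)\ge0$ whenever $x_1(u),\dots,x_k(u)\ge0$, then $x$ is a nonnegative combination of $x_1,\dots,x_k$.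

\begin{lemma}\label{lem:perm}
\begin{enumerate}
\item[(a)] If $u\in U$ and $x(u)\in\{0,1\}$ for all $x\in X$, then $u\in\Pi_0$.
\item[(b)] If $x\in X$, $\pi\in\Pi$ and $x(\pi)=1$, then there is a cell $\mu\in\pi$ such that $x(\sigma)=1$ for every $\sigma\in\Pi$ with $\mu\in\sigma$.
\item[(c)] If $F$, viewed as the edge set of a bipartite graph between the $n$ rows and the $n$ columns, is connected, then $\dim U=|F|-2n+2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All entries $e_\lambda(u)$ lie in $\{0,1\}$, and all line sums equal $\rho(u)\in\{0,1\}$. So $u=0$ if $\rho(u)=0$, and $u$ is a permutation matrix supported in $F$ if $\rho(u)=1$.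

(b) Let $u\in U$ satisfy $e_\lambda(u)\ge0$ for all $\lambda\in F$. Then $u$ is a nonnegative combination of elements of $\Pi$, and $x\ge0$ on $\Pi$, so $x(u)\ge0$. By Farkas' lemma $x=\sum_{\lambda\in F}c_\lambda e_\lambda$ with all $c_\lambda\ge0$, and hence $x(\sigma)=\sum_{\lambda\in\sigma}c_\lambda$ for $\sigma\in\Pi$. Since $x(\pi)=1$, some $\mu\in\pi$ has $c_\mu>0$. If $\mu\in\sigma$, then $x(\sigma)\ge c_\mu>0$, and $x(\sigma)\in\{0,1\}$ forces $x(\sigma)=1$.

(c) Let $L\supseteq U$ be the space of all $u\in\mathbb{R}^F$ with all line sums equal. By \eqref{eq:cover}, the matrix $u_0=\sum_{\pi\in\Pi}\pi\in U$ is positive in every cell of $F$. For $u\in L$ and large $c$ the matrix $u+cu_0$ is nonnegative with equal line sums, so it lies in $U$, and then $u\in U$. Thus $U=L$.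

Let $M$ be the $2n\times|F|$ vertex--edge incidence matrix of the bipartite graph. Its kernel $L_0$ consists of the matrices in $L$ with line sum $0$. A linear relation among the rows of $M$ assigns numbers $\alpha_i$ to the rows and $\beta_j$ to the columns of the array with $\alpha_i+\beta_j=0$ for all $(i,j)\in F$. By connectivity all $\alpha_i$ equal one number $c$ and all $\beta_j$ equal $-c$. So $M$ has rank $2n-1$ and $\dim L_0=|F|-2n+1$. The line sum is a nonzero functional on $L$ with kernel $L_0$, so $\dim L=|F|-2n+2$.
\end{proof}

In (a) the functional $\rho$ excludes sums of several disjoint permutations. Hypothesis \eqref{eq:cover} is needed in (c): if $n=3$ and $F=\{(i,j):0\le i\le j\le2\}$, then $F$ is connected and $|F|-2n+2=2$, but $\Pi$ contains only the identity.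

\section{The triangle criterion}\label{sec:triangles}

On $W=U\oplus U^*$ consider the symmetric form
\[
\langle(u,x),(u',x')\rangle=x(u')+x'(u).
\]
It is nondegenerate: a vector $(u,x)$ orthogonal to all $(u',0)$ has $x=0$, and one orthogonal to all $(0,x')$ has $u=0$. The summands $U$ and $U^*$ consist of isotropic vectors, and $\langle(u,x),(u,x)\rangle=2x(u)$. The \emph{base set} is
\[
B=\{(\pi,0):\pi\in\Pi\}\cup\{(0,x):x\in X\setminus\{0\}\}.
\]
It is finite and spans $W$. It is admissible, because products within each family vanish and $\langle(\pi,0),(0,x)\rangle=x(\pi)\in\{0,1\}$. The graph $G(B)$ is bipartite, and its edges join $(\pi,0)$ to $(0,x)$ when $x(\pi)=1$.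

For $n=2$ and $F=\mathbb{Z}_2^2$ this is the path of Example~\ref{ex:path}. The identity $\pi_1$ and the transposition $\pi_2$ form a basis of $U$, so $X$ has four elements, namely $0,e_{(0,0)},e_{(0,1)},\rho$, and $G(B)$ is the path $e_{(0,0)},\pi_1,\rho,\pi_2,e_{(0,1)}$. The analysis of that example extends to all $F$.

\begin{lemma}\label{lem:criterion}
Let $S\supseteq B$ be a maximal admissible set. Then $G(S)$ is a counterexample if and only if every edge of $G(B)$ lies in a triangle of $G(S)$.
\end{lemma}

\begin{proof}
The set $S$ is finite by the count in Lemma~\ref{lem:maximal}, and $G(S)$ is reduced by Lemma~\ref{lem:gram}. Necessity follows from Proposition~\ref{prop:positive}. For sufficiency let $v=(u,x)\ne0$ be binary on $S$; by Lemma~\ref{lem:gram} it suffices to show that $v\in S$. The products with the vectors $(\pi,0)$ are the numbers $x(\pi)$, so $x\in X$. The products with the vectors $(0,x')$ are the numbers $x'(u)$, so $u\in\Pi_0$ by Lemma~\ref{lem:perm}(a). Hence $x(u)\in\{0,1\}$.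

Suppose that $x(u)=1$. Then $u\in\Pi$ and $x\neq 0$, and $(u,0)$, $(0,x)$ are the ends of an edge of $G(B)$. Let $s\in S$ be a common neighbor. Then $\langle v,s\rangle=\langle(u,0),s\rangle+\langle(0,x),s\rangle=2$, although $v$ is binary on $S$. So $x(u)=0$, the vector $v$ is isotropic, and $v\in S$ by maximality.
\end{proof}

It remains to provide the triangles. Two difficulties arise. First, the edges of $G(B)$ involve all of the unknown set $X$. Lemma~\ref{lem:perm}(b) removes this difficulty: a vertex $(\sigma,y)$ adjacent to $(0,e_\mu)$ has $\mu\in\sigma$, so it is adjacent to $(0,x)$ when $\mu$ is the cell that the lemma attaches to $x$ and $\pi$. Only the edges between $(\pi,0)$ and $(0,e_\mu)$ with $\mu\in\pi$ need attention. Second, the new vertices must be compatible with each other. We take them of the simplest form $(\sigma,e_\lambda)$, so that all products are read off from cells: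
\begin{equation}\label{eq:products}
\langle(\sigma,e_\lambda),(\sigma',e_{\lambda'})\rangle=[\lambda\in\sigma']+[\lambda'\in\sigma],
\end{equation}
where $[\,\cdot\,]$ is $1$ if the statement holds and $0$ otherwise.

\begin{proposition}\label{prop:key}
Let $F$ satisfy \eqref{eq:cover}, and let $\mathcal{P}\subseteq\Pi\times F$ satisfy the following two conditions.
\begin{enumerate}
\item[(T1)] There are no pairs $(\sigma,\lambda),(\sigma',\lambda')\in\mathcal{P}$, equal or not, with both $\lambda'\in\sigma$ and $\lambda\in\sigma'$.
\item[(T2)] For every $\pi\in\Pi$ and $\mu\in\pi$ there is $(\sigma,\lambda)\in\mathcal{P}$ with $\lambda\in\pi$ and $\mu\in\sigma$.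
\end{enumerate}
Then there is a counterexample $G$ of rank $2\dim U$ whose vertex set contains all vectors $(\sigma,e_\lambda)$ with $(\sigma,\lambda)\in\mathcal{P}$. Two distinct such vectors $(\sigma,e_\lambda)$ and $(\sigma',e_{\lambda'})$ are adjacent in $G$ if and only if $\lambda'\in\sigma$ or $\lambda\in\sigma'$.
\end{proposition}

\begin{proof}
Let $S_0=B\cup\{(\sigma,e_\lambda):(\sigma,\lambda)\in\mathcal{P}\}$. We check that $S_0$ is admissible. The products of $(\sigma,e_\lambda)$ with $(\pi,0)$ and $(0,x)$ are $e_\lambda(\pi)$ and $x(\sigma)$, both in $\{0,1\}$. By (T1) the products \eqref{eq:products} are at most $1$. Applied to a pair and itself, (T1) gives $\lambda\notin\sigma$, so $(\sigma,e_\lambda)$ is isotropic. By Lemma~\ref{lem:maximal} there is a finite maximal admissible set $S\supseteq S_0$. Put $G=G(S)$. By Lemma~\ref{lem:gram} it is reduced of rank $\dim W=2\dim U$, and the adjacency rule follows from \eqref{eq:products}.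

Consider an edge of $G(B)$, with ends $(\pi,0)$ and $(0,x)$, so that $x(\pi)=1$. Take $\mu\in\pi$ from Lemma~\ref{lem:perm}(b), and then $(\sigma,\lambda)\in\mathcal{P}$ from (T2). The vertex $s=(\sigma,e_\lambda)$ satisfies $\langle s,(\pi,0)\rangle=e_\lambda(\pi)=1$ because $\lambda\in\pi$, and $\langle s,(0,x)\rangle=x(\sigma)=1$ because $\mu\in\sigma$. So the edge lies in a triangle, and $G$ is a counterexample by Lemma~\ref{lem:criterion}.
\end{proof}

\section{Translation-invariant families and rank 34}\label{sec:translation}

Conditions (T1) and (T2) pull in opposite directions: the first limits $\mathcal{P}$, the second asks for many pairs. Draw an arrow from $\lambda$ to $\lambda'$ when $\lambda'\in\sigma$ for some $(\sigma,\lambda)\in\mathcal{P}$. Then (T1) says that there are no loops and no two opposite arrows, and (T2) says that each cell of each permutation receives an arrow from another cell of the same permutation. The group structure of $\mathbb{Z}_n^2$ gives a cheap way to satisfy (T1): allow an arrow from $\lambda$ to $\lambda'$ only if $\lambda'-\lambda$ lies in a fixed set $C$ disjoint from $-C$. For (T2) we need a set of differences that no permutation can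 avoid, and a large enough rectangle $I\times J$ is such a set.

\begin{lemma}\label{lem:translation}
Let $C\subseteq\mathbb{Z}_n^2$ satisfy $C\cap(-C)=\emptyset$. Let $I,J\subseteq\mathbb{Z}_n\setminus\{0\}$ satisfy $|I|+|J|=n$ and $I\times J\subseteq C$. Let $F$ satisfy \eqref{eq:cover}, and suppose that
\begin{equation}\label{eq:through}
\begin{gathered}
\text{whenever $\lambda,\mu\in F$ and $\mu-\lambda\in I\times J$,}\\
\text{there is $\sigma\in\Pi$ with $\mu\in\sigma\subseteq\lambda+C$.}
\end{gathered}
\end{equation}
Then $\mathcal{P}=\{(\sigma,\lambda)\in\Pi\times F:\sigma\subseteq\lambda+C\}$ satisfies \textup{(T1)} and \textup{(T2)}.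
\end{lemma}

\begin{proof}
(T1) If $\lambda'\in\sigma\subseteq\lambda+C$ and $\lambda\in\sigma'\subseteq\lambda'+C$, then $\lambda'-\lambda\in C\cap(-C)=\emptyset$, which is impossible. This includes the case of equal pairs.

(T2) Let $\pi\in\Pi$ and $\mu=(i,j)\in\pi$. The set $\pi(i-I)$ has $|I|$ elements and avoids $j=\pi(i)$, because $0\notin I$. The set $j-J$ has $|J|$ elements and avoids $j$, because $0\notin J$. Both sets lie in $\mathbb{Z}_n\setminus\{j\}$, which has $n-1<|I|+|J|$ elements, so they meet: $\pi(i-a)=j-b$ for some $a\in I$, $b\in J$. The cell $\lambda=(i-a,j-b)$ lies in $\pi\subseteq F$ and $\mu-\lambda=(a,b)\in I\times J$. By \eqref{eq:through} there is $\sigma\in\Pi$ with $\mu\in\sigma\subseteq\lambda+C$, and $(\sigma,\lambda)\in\mathcal{P}$.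
\end{proof}

The pigeonhole step is tight. If $|I|+|J|\le n-1$ and $F=\mathbb{Z}_n^2$, some permutation sends $i$ to $j$ and $i-I$ into the complement of $(j-J)\cup\{j\}$, and it contains no cell $\lambda$ with $\mu-\lambda\in I\times J$.

For $F=\mathbb{Z}_n^2$ a translate of a permutation is a permutation in $F$, so \eqref{eq:through} holds as soon as \emph{every cell of $I\times J$ lies in a permutation contained in $C$}. This is impossible for $n=3$. Up to transposition $I=\{a\}$ and $J=\{1,2\}$; row $0$ of $C$ contains at most one cell $(0,t)$, with $t\ne0$, because $(0,0)=-(0,0)$ and $(0,1)=-(0,2)$; and a permutation in $C$ through $(a,t)$ has no cell left in row $0$. For $n=5$ row $0$ may contain two cells, and this is enough.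

\begin{proof}[Proof of Theorem~\ref{thm:34}]
Let $n=5$, $F=\mathbb{Z}_5^2$, $I=\{1\}$ and $J=\{1,2,3,4\}$, so that $|I|+|J|=5$. Every cell lies in a permutation and $F$ is connected. In the following array, with rows $i$ and columns $j$, let $C$ be the set of cells marked $+$.
\[
\begin{array}{c|ccccc}
 &0&1&2&3&4\\ \hline
0&\cdot&+&+&-&-\\
1&-&+&+&+&+\\
2&\cdot&+&-&-&+\\
3&\cdot&-&+&+&-\\
4&+&-&-&-&-
\end{array}
\]
Row $i$ of $-C$ consists of the negatives of the columns in row $-i$ of $C$. For $i=0,1,2,3,4$ these are $-\{1,2\}=\{3,4\}$, $-\{0\}=\{0\}$, $-\{2,3\}=\{2,3\}$, $-\{1,4\}=\{1,4\}$ and $-\{1,2,3,4\}=\{1,2,3,4\}$, which are the cells marked $-$. Hence $C\cap(-C)=\emptyset$, and row $1$ shows that $I\times J\subseteq C$.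

We need a permutation in $C$ through $(1,b)$ for each $b\in J$. It must use $(4,0)$, so rows $0,2,3$ are to be matched with the columns in $\{1,2,3,4\}\setminus\{b\}$. The cells of $C$ in these three rows form the path
\[
\text{column }4,\ \text{row }2,\ \text{column }1,\ \text{row }0,\ \text{column }2,\ \text{row }3,\ \text{column }3,
\]
and deleting any column from it leaves paths with an even number of vertices, which have perfect matchings. Written as $\pi(0)\pi(1)\pi(2)\pi(3)\pi(4)$, the permutations for $b=1,2,3,4$ are
\[
2\,1\,4\,3\,0,\qquad 1\,2\,4\,3\,0,\qquad 1\,3\,4\,2\,0,\qquad 2\,4\,1\,3\,0 .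
\]
If $\mu-\lambda=(1,b)$, the translate by $\lambda$ of the $b$-th permutation contains $\mu$ and lies in $\lambda+C$. So \eqref{eq:through} holds. Lemma~\ref{lem:translation} and Proposition~\ref{prop:key} give a counterexample of rank $2\dim U$, and $\dim U=25-10+2=17$ by Lemma~\ref{lem:perm}(c).
\end{proof}

\section{All large even ranks and arbitrary induced subgraphs}\label{sec:large}

The full array $F=\mathbb{Z}_n^2$ gives only the dimensions $\dim U=(n-1)^2+1$. By Lemma~\ref{lem:perm}(c), deleting a cell lowers the dimension by one as long as \eqref{eq:cover} and connectivity persist, so deletions can fill the gaps. The price is that $F$ is no longer translation invariant, and \eqref{eq:through} must be proved with some cells forbidden. We therefore choose a set $C$ made of large full blocks, in which permutations can be found while a bounded number of cells per line is avoided. The same freedom lets us prescribe which of $m$ given cells a permutation contains, and this embeds $H$.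

\emph{Hall's theorem} states that a bipartite graph with parts of equal size has a perfect matching if $|N(Q)|\ge|Q|$ for every subset $Q$ of one part, where $N(Q)$ is the set of neighbors of $Q$.

\begin{lemma}\label{lem:matching}
A bipartite graph with two parts of size $N\ge1$ and all degrees at least $N/2$ has a perfect matching. In particular, if $N\ge18$ and at most $9$ cells in each line of an $N\times N$ array are forbidden, then the rows can be matched with the columns using no forbidden cell.
\end{lemma}

\begin{proof}
Let $Q\ne\emptyset$ be a subset of one part. If $|Q|\le N/2$, then $|N(Q)|\ge N/2\ge|Q|$. If $|Q|>N/2$, then fewer than $N/2$ vertices of this part lie outside $Q$, so every vertex of the other part has a neighbor in $Q$ and $|N(Q)|=N$. For the second statement, $N-9\ge N/2$ when $N\ge18$.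
\end{proof}

Fix $H$, $m$ and $r$ as in Theorem~\ref{thm:large}, and put $d=r/2\ge(4m+38)^2+1$.

\subsection*{The array $F$}
Let $q_0=m+9$, so that $4q_0+2=4m+38$. Let $q\ge q_0$ be least with $(4q+2)^2+1\ge d$, and put
\[
n=4q+3,\qquad k=(4q+2)^2+1-d\ge0 .
\]
We claim that $k<8n$. If $q=q_0$, then $d\ge(4q+2)^2+1$ by hypothesis, so $k=0$. Otherwise minimality gives $d>(4q-2)^2+1$, so $k<(4q+2)^2-(4q-2)^2=32q<8n$. Since $q\ge10$, we have $n\ge43$, and the eight cyclic diagonals $\{(i,i+s):i\in\mathbb{Z}_n\}$ for $s=1,\dots,8$ are disjoint, have $8n$ cells in total, and contain no cell $(i,i)$. Choose a set $K$ of $k$ cells in them and let $F=\mathbb{Z}_n^2\setminus K$. Each line contains at most $8$ cells of $K$.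

\begin{lemma}\label{lem:F}
The set $F$ satisfies \eqref{eq:cover}, the functionals $e_\lambda$ with $\lambda\in F$ are pairwise distinct, and $\dim U=d$.
\end{lemma}

\begin{proof}
Let $\lambda\ne\lambda'$ be cells of $F$. Delete the row and the column of $\lambda$, and forbid $K\cup\{\lambda'\}$ in the remaining array of size $n-1\ge42$. At most $9$ cells per line are forbidden, so Lemma~\ref{lem:matching} gives a matching, which together with $\lambda$ is a permutation $\sigma\in\Pi$ with $\lambda\in\sigma$ and $\lambda'\notin\sigma$. This proves \eqref{eq:cover}, and $e_\lambda(\sigma)=1\ne0=e_{\lambda'}(\sigma)$. Any two rows together miss at most $16<n$ columns, so they have a common column in $F$, and every column meets $F$. Hence $F$ is connected, and Lemma~\ref{lem:perm}(c) gives $\dim U=n^2-k-2n+2=(n-1)^2+1-k=d$.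
\end{proof}

\subsection*{The set $C$}
Take for $I$ half of the nonzero residues, so that $\mathbb{Z}_n$ is the disjoint union of $I$, $-I$ and $\{0\}$. Then $|J|=n-|I|=|I|+1$, and a permutation can send the rows $I\cup\{0\}$ onto $J$ and the rows $-I$ onto the complement $J^c=\mathbb{Z}_n\setminus J$. The block $(-I)\times J^c$ must avoid $-(I\times J)$, which forces $J=-J$. As $0\notin J$ and $n$ is odd, $|J|=(n+1)/2$ is then even, and this is the reason for $n\equiv3\pmod 4$. Put
\[
I=\{1,\dots,2q+1\},\qquad J=\{\pm1,\dots,\pm(q+1)\},\qquad T=\{1,\dots,q+1\}\subseteq J,
\]
\[
C=(I\times J)\cup\bigl((-I)\times J^c\bigr)\cup(\{0\}\times T).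
\]
Then $0\notin I\cup J$, $|J|=2q+2$, $|J^c|=2q+1$ and $|I|+|J|=n$. Since $J$ and $J^c$ are symmetric under negation,
\[
-C=\bigl((-I)\times J\bigr)\cup(I\times J^c)\cup\bigl(\{0\}\times(-T)\bigr).
\]
In the rows of $I$ and of $-I$ the column sets of $C$ and $-C$ are complementary. In row $0$ they are $T$ and $-T$, which are disjoint because two elements of $T$ have sum between $2$ and $2q+2<n$. So $C\cap(-C)=\emptyset$.

\begin{lemma}\label{lem:prescribe}
Let $\lambda\in F$. Let $M_1\subseteq F\cap\bigl(\lambda+(I\times J)\bigr)$ have at most one cell in each line and $|M_1|\le m$. Let $M_2\subseteq\mathbb{Z}_n^2$ have at most one cell in each line, with $M_1\cap M_2=\emptyset$. Then there is $\sigma\in\Pi$ with $M_1\subseteq\sigma\subseteq\lambda+C$ and $\sigma\cap M_2=\emptyset$.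
\end{lemma}

\begin{proof}
Translate by $-\lambda$: let $M=M_1-\lambda\subseteq I\times J$, and let $Z=(K\cup M_2)-\lambda$ be the set of forbidden cells. Then $Z$ has at most $8+1=9$ cells in each line, and $Z\cap M=\emptyset$ because $M_1$ avoids $K$ and $M_2$. We build a permutation $\tau$ with $M\subseteq\tau\subseteq C$ and $\tau\cap Z=\emptyset$.

\emph{Row $0$.} At most $m$ elements of $T$ are columns of cells of $M$, and at most $9$ elements $t\in T$ have $(0,t)\in Z$. Since $|T|=q+1\ge m+10$, some $t\in T$ is of neither kind. Use the cell $(0,t)$.

\emph{Rows in $I$.} Use the cells of $M$, which occupy $|M|$ rows in $I$ and $|M|$ columns in $J\setminus\{t\}$. There remain $2q+1-|M|$ rows in $I$ and $(2q+2)-1-|M|$ columns in $J$. These numbers are equal and at least $2(m+9)+1-m\ge18$. By Lemma~\ref{lem:matching} the remaining rows and columns can be matched outside $Z$.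

\emph{Rows in $-I$.} The sets $-I$ and $J^c$ both have $2q+1\ge18$ elements, and Lemma~\ref{lem:matching} matches them outside $Z$.

The chosen cells meet every row and every column once, so they form a permutation $\tau$ as required. Then $\sigma=\lambda+\tau$ avoids $K$, so $\sigma\in\Pi$, and it has the stated properties.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Lemma~\ref{lem:prescribe} with $M_1=\{\mu\}$ and $M_2=\emptyset$, allowed because $m\ge1$, gives \eqref{eq:through}. By Lemmas~\ref{lem:F} and~\ref{lem:translation} and Proposition~\ref{prop:key} there is a counterexample $G$ of rank $2d=r$ that has a vertex $(\sigma,e_\lambda)$ whenever $\lambda\in F$, $\sigma\in\Pi$ and $\sigma\subseteq\lambda+C$. We find $H$ among these vertices.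

Let $V(H)=\{1,\dots,m\}$ and $\lambda_i=(i,i)$ for $1\le i\le m$. These cells lie in $F$, because $K$ has no cell on the main diagonal, and no two of them share a line. For $i<j$ we have $1\le j-i\le m-1\le q$, so
\[
\lambda_j-\lambda_i=(j-i,j-i)\in I\times J\subseteq C,\qquad \lambda_i-\lambda_j\in-C .
\]
Thus an arrow between two of these cells can only point from the smaller index to the larger one, and each edge of $H$ is to be created from its smaller end. For each $i$ apply Lemma~\ref{lem:prescribe} with $\lambda=\lambda_i$ and
\[
M_1=\{\lambda_j:j>i,\ ij\in E(H)\},\qquad M_2=\{\lambda_j:j>i,\ ij\notin E(H)\}.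
\]
This gives $\sigma_i\in\Pi$ with $\sigma_i\subseteq\lambda_i+C$ such that, for $j>i$, we have $\lambda_j\in\sigma_i$ if and only if $ij\in E(H)$. The vectors $v_i=(\sigma_i,e_{\lambda_i})$ are vertices of $G$, and they are distinct by Lemma~\ref{lem:F}. Let $i<j$. Since $\lambda_i-\lambda_j\in-C$, it is not in $C$, so $\lambda_i\notin\sigma_j$. By Proposition~\ref{prop:key}, $v_i$ and $v_j$ are adjacent if and only if $\lambda_j\in\sigma_i$, that is, if and only if $ij\in E(H)$. So $v_1,\dots,v_m$ induce a copy of $H$ in $G$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Avoiding, pretending, and querying: three combinatorial problems},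
\texttt{https://www.mobt3ath.com/\allowbreak uplode/\allowbreak book/\allowbreak book-57960.pdf?\allowbreak ver=accessable}.

\end{thebibliography}
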